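# Dimension of $\sigma$-compact groups: $\operatorname{ind}=\operatorname{Ind}=\dim$

All topological groups are Hausdorff, and regular spaces are assumed Hausdorff. A space is $\sigma$-compact if it is a countable union of compact subsets.

## 1. The group $\mathbb R\times E$, computed by hand

Let $E$ be the set of points of $\{0,1\}^{\omega_1}=(\mathbb Z/2)^{\omega_1}$ with finite support, with the subspace topology. It is a topological group. The set $E_n$ of points with at most $n$ ones is closed in $\{0,1\}^{\omega_1}$, because a point with $n+1$ ones has a neighborhood all of whose points have at least $n+1$ ones. So each $E_n$ is compact and $E=\bigcup_n E_n$ is $\sigma$-compact.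

The group $E$ is neither locally compact nor metrizable. For finite $F\subset\omega_1$ put $E_F=\{x\in E: x|_F=0\}$; these sets form a base of neighborhoods at $0$. If $0$ had a compact neighborhood, some $E_F$, being closed in $E$, would be compact. But $E_F$ is a dense proper subset of $\{x\in\{0,1\}^{\omega_1}:x|_F=0\}$, so it is not compact. If $0$ had a countable base $(U_n)$ of neighborhoods, with $E_{F_n}\subset U_n$, choose $\alpha\notin\bigcup F_n$. The point with a single $1$, at $\alpha$, lies in every $U_n$ but not in the neighborhood $\{x:x_\alpha=0\}$, a contradiction.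

Now let $G=\mathbb R\times E=\bigcup_n[-n,n]\times E_n$, a $\sigma$-compact group which is not locally compact (its closed subgroup $\{0\}\times E$ is not). What is its dimension? There are three candidates. Recall that a *partition* between disjoint subsets $A_0,A_1$ of $X$ is a closed set $C$ with $X\setminus C=U_0\cup U_1$, where $U_0,U_1$ are disjoint open sets and $A_i\subset U_i$.

**Definition.** Let $X$ be normal. All three functions take the value $-1$ exactly on $\emptyset$. For $n\ge 0$: $\operatorname{Ind}X\le n$ if any two disjoint closed sets have a partition $C$ between them with $\operatorname{Ind}C\le n-1$; $\operatorname{ind}X\le n$ if the same holds, with $\operatorname{ind}C\le n-1$, for every point and every closed set not containing it; $\dim X\le n$ if every finite open cover has a finite open refinement in which no point lies in more than $n+1$ members.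

*Computation of $\operatorname{Ind}G$.* Being regular and Lindelöf, $G$ is normal. It has a base of boxes $W=(a,b)\times U$ with $a,b\in\mathbb Q$ and $U\subset E$ clopen. The boundary of such a box is $\{a,b\}\times U\subset\mathbb Q\times E$.

Let $A_0,A_1\subset G$ be closed and disjoint. Choose open $O_i\supset A_i$ with disjoint closures. Every point of $G$ lies in a box whose closure misses $\overline{O_0}$ or misses $\overline{O_1}$; by the Lindelöf property, countably many such boxes $W_1,W_2,\dots$ cover $G$. Put $V_i=W_i\setminus\bigcup_{j<i}\overline{W_j}$. These sets are open and pairwise disjoint. If $i$ is the least index with $x\in\overline{W_i}$, then either $x\in V_i$ or $x$ is in the boundary of $W_i$; so $G\setminus\bigcup V_i\subset\mathbb Q\times E$. Let $U_0$ be the union of the $V_i$ for which $\overline{W_i}$ misses $\overline{O_1}$, and $U_1$ the union of the remaining $V_i$ (for these, $\overline{W_i}$ misses $\overline{O_0}$). Then $O_0\cup U_0$ and $O_1\cup U_1$ are disjoint open sets, so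
$$C=G\setminus(O_0\cup U_0\cup O_1\cup U_1)\subset\mathbb Q\times E$$
is a partition between $A_0$ and $A_1$.

The space $C$ is Lindelöf, being closed in $G$, and it has a base of clopen sets: intersect with boxes $(a,b)\times U$ having irrational $a,b$. So $\operatorname{Ind}C\le0$. Indeed, given disjoint closed $B_0,B_1\subset C$, cover $C$ by countably many clopen $W_i$, each missing $B_0$ or $B_1$, and put $V_i=W_i\setminus\bigcup_{j<i}W_j$. These are disjoint open sets that cover $C$. The union of those $V_i$ with $W_i\cap B_1=\emptyset$ and the union of the others show that the empty set is a partition between $B_0$ and $B_1$.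

Hence $\operatorname{Ind}G\le1$. Since $\dim G\le\operatorname{ind}G\le\operatorname{Ind}G$ (fact (D1) below) and $G$ contains $\mathbb R$ as a closed subspace, all three dimensions of $G$ are equal to $1$.

The computation used the product structure, which supplied boxes, and one feature that makes sense without it: there is a map $G\to\mathbb R$ onto a nice space whose fibers contain no nontrivial continua. Does every $\sigma$-compact group behave this way? By a classical result of Pasynkov, $\operatorname{ind}G=\operatorname{Ind}G=\dim G$ for every locally compact group $G$. On the other hand, there is a precompact group $G$ that is a Lindelöf $\Sigma$-space with $\dim G=1$ and $\operatorname{ind}G=\operatorname{Ind}G=\infty$. The problem, posed in "Selected Topics From The Structure Theory Of Topological Groups", is which side $\sigma$-compact groups are on.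

**Main Theorem.** If $G$ is a $\sigma$-compact topological group, then $\operatorname{ind}G=\operatorname{Ind}G=\dim G$.

## 2. Splitting the theorem into a group part and a dimension part

**Theorem A.** If $G$ is a $\sigma$-compact group and $\dim G<\infty$, there is a continuous homomorphism $\pi:G\to H$ into a second countable Hausdorff group $H$ such that every compact subset of $\ker\pi$ is totally disconnected.

**Theorem B.** Let $X$ be a regular $\sigma$-compact space admitting a continuous map $p:X\to M$ into a separable metrizable space such that every compact subset of every fiber $p^{-1}(m)$ is totally disconnected. Then $\operatorname{ind}X=\operatorname{Ind}X=\dim X$.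

For $G=\mathbb R\times E$, both $\pi$ and $p$ can be the projection to $\mathbb R$.

We use the following textbook facts (Engelking, *Dimension Theory*, especially Ch. 3).

* (D1) A regular Lindelöf space (in particular a regular $\sigma$-compact one) is normal and strongly paracompact (every open cover has a star-finite open refinement), and then $\dim X\le\operatorname{ind}X\le\operatorname{Ind}X$.
* (D2) Let $X$ be normal. If $A\subset X$ is closed, then $\dim A\le\dim X$. If $X$ is the union of countably many closed sets of $\dim\le n$, then $\dim X\le n$ (countable sum theorem).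
* (D3) For separable metrizable $Z$, $\operatorname{ind}Z=\operatorname{Ind}Z=\dim Z$, and $\dim A\le\dim Z$ for every $A\subset Z$.
* (D4) $\dim\beta X=\dim X$ for normal $X$.
* (D5) (Mardešić's factorization theorem) If $K$ is compact Hausdorff, $\dim K\le n$, and $u:K\to L$ is continuous with $L$ compact metrizable, then $u$ factors continuously as $K\to Z'\to L$ with $Z'$ compact metrizable and $\dim Z'\le n$.
* (D6) A compact Hausdorff space is totally disconnected if and only if its $\dim$ is at most $0$. A normal space with $\dim X=0$ has $\operatorname{Ind}X=0$.
* (D7) An inverse limit of a sequence of compact metrizable spaces of $\dim\le n$ has $\dim\le n$.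

**Proof of the Main Theorem from A and B.** By (D1), $\dim G\le\operatorname{ind}G\le\operatorname{Ind}G$. If $\dim G=\infty$, all three are $\infty$. If $\dim G<\infty$, take $\pi$ from Theorem A. A second countable Hausdorff group is regular, hence separable metrizable. If $L$ is a compact subset of a fiber $x\ker\pi$, then $x^{-1}L$ is a compact subset of $\ker\pi$, so $L$ is totally disconnected. Theorem B applies with $X=G$, $p=\pi$. $\square$

## 3. Partitions pulled back from a metrizable space: proof of Theorem B

The naive plan is to take disjoint closed $A_0,A_1\subset X$, separate $p(A_0)$ from $p(A_1)$ in $M$ by a partition of lower dimension, and pull it back. It stops at once: the images need not be disjoint. In $\mathbb R\times E$ take $A_0=\mathbb R\times\{x\}$ and $A_1=\mathbb R\times\{y\}$ with $x\ne y$; both have image $\mathbb R$. The remedy is to enlarge $M$ until a function separating $A_0$ from $A_1$ also lives downstairs. Enlarging could raise the dimension of the base, and (D5) prevents that. Going back up is controlled by the next lemma.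

**Lemma 3.** If $h:K\to L$ is a continuous map from a compact Hausdorff space onto a compact metrizable space and all fibers are totally disconnected, then $\dim K\le\dim L$.

*Proof.* We may assume $\dim L=m<\infty$. Let $\mathcal U$ be an open cover of $K$. For $z\in L$ the compact totally disconnected set $h^{-1}(z)$ is a finite disjoint union of clopen pieces, each inside a member of $\mathcal U$. These pieces are disjoint closed subsets of the normal space $K$, so they can be enlarged to pairwise disjoint open sets $O^z_1,\dots,O^z_{r(z)}$ of $K$, each inside a member of $\mathcal U$. Since $h$ is a closed map, there is an open neighborhood $V_z$ of $z$ with $h^{-1}(V_z)\subset\bigcup_jO^z_j$. As $\dim L=m$ and $L$ is compact, there is a finite open cover $\{V_i\}$ of $L$ with no point in more than $m+1$ members and with $V_i\subset V_{z(i)}$ for suitable $z(i)$. The sets $h^{-1}(V_i)\cap O^{z(i)}_j$ form a finite open cover of $K$ refining $\mathcal U$. For fixed $i$ they are pairwise disjoint, so no point lies in more than $m+1$ of them. $\square$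

**Proof of Theorem B.** By (D1), $\dim X\le\operatorname{ind}X\le\operatorname{Ind}X$. It remains to show, by induction on $n$, that $\dim X\le n$ implies $\operatorname{Ind}X\le n$ for all $X$ as in the theorem. For $n=-1$ the space is empty. Let $n\ge0$, $\dim X\le n$, $X=\bigcup_iK_i$ with $K_i$ compact, and let $A_0,A_1\subset X$ be disjoint and closed.

**Step 1: put a separating function downstairs without raising the dimension.** Choose a continuous $g:X\to[0,1]$ with $g(A_0)\subset\{0\}$, $g(A_1)\subset\{1\}$. Embed $M\times[0,1]$ in the Hilbert cube $I^\omega$ and extend $(p,g):X\to I^\omega$ to $\beta X\to I^\omega$. By (D4) and (D5) the extension factors as $\beta X\to Z'\to I^\omega$ with $Z'$ compact metrizable and $\dim Z'\le n$. Let $Z\subset Z'$ be the image of $X$ and $h:X\to Z$ the resulting map. By (D3), $\dim Z\le n$. The map $Z'\to I^\omega$ sends $Z$ onto $(p,g)(X)\subset M\times[0,1]$. Therefore $p=p'h$ and $g=g'h$ with $p',g'$ continuous on $Z$.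

**Step 2: find the partition.** Since $\operatorname{Ind}Z=\dim Z\le n$, there is a partition $L$ in $Z$ between the disjoint closed sets $g'^{-1}(0)$ and $g'^{-1}(1)$ with $\dim L=\operatorname{Ind}L\le n-1$. If $Z\setminus L=U_0\cup U_1$ accordingly, then $A_0\subset g^{-1}(0)\subset h^{-1}(U_0)$ and $A_1\subset g^{-1}(1)\subset h^{-1}(U_1)$. So $C=h^{-1}(L)$ is a partition in $X$ between $A_0$ and $A_1$.

**Step 3: bound the dimension of the partition.** The fibers of $h|_{C\cap K_i}$ are compact subsets of fibers of $p=p'h$, hence totally disconnected. Lemma 3 and (D3) give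
$$\dim(C\cap K_i)\le\dim h(C\cap K_i)\le\dim L\le n-1 .$$
By (D2) in the normal space $C$, $\dim C\le n-1$. The space $C$ is closed in $X$, so it is regular and $\sigma$-compact, and $p|_C$ satisfies the hypothesis of the theorem. By induction $\operatorname{Ind}C\le n-1$. Hence $\operatorname{Ind}X\le n$. $\square$

All the rest, up to Section 10, is the proof of Theorem A.

## 4. Kernels of second countable images

Let $G$ be $\sigma$-compact, and let $\mathcal N$ be the set of kernels of continuous homomorphisms of $G$ into second countable Hausdorff groups. For $N\in\mathcal N$ let $\pi_N$ be such a homomorphism with kernel $N$. Members of $\mathcal N$ are closed normal subgroups, and $G\in\mathcal N$. A countable intersection of members is a member: it is the kernel of the diagonal product of the homomorphisms, which maps into a countable product of second countable groups.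

There are enough members. The group $G$ is Lindelöf, so it is $\omega$-narrow: for each neighborhood $U$ of $e$, countably many translates $gU$ cover $G$. By Guran's theorem (Arhangel'skii–Tkachenko, *Topological Groups and Related Structures*, Thm 3.4.23), $G$ embeds in a product of second countable groups. Hence:

(G) for each $x\ne e$ there is $N\in\mathcal N$ with $x\notin N$.

For $E$ from Section 1, each $\{x\in E:x|_A=0\}$ with $A$ countable is in $\mathcal N$ (project to $\{0,1\}^A$). Conversely, every $N\in\mathcal N$ contains such a set: let $(O_n)$ be a countable base at the identity of the target. Each $\pi_N^{-1}(O_n)$ contains some $E_{F_n}$ with $F_n$ finite. Since $\bigcap_nO_n=\{e\}$, the kernel contains $\{x:x|_A=0\}$ with $A=\bigcup F_n$.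

**A first attempt at Theorem A.** Theorem A asks for $N\in\mathcal N$ all of whose compact subsets are totally disconnected. The obvious procedure: if $N$ contains a nontrivial continuum, use (G) to pass to a smaller $N'\in\mathcal N$ that no longer contains it, and go on. We may do this countably often, since $\mathcal N$ is closed under countable intersections, but there may be uncountably many continua, and nothing makes the procedure stop at a countable stage. It can really fail. Let $R\subset\mathbb R^{\omega_1}$ be the group of points of finite support. It is $\sigma$-compact: the set of points of $[-n,n]^{\omega_1}$ with at most $n$ nonzero coordinates is closed in $[-n,n]^{\omega_1}$, and $R$ is the union of these sets. As for $E$, every $N\in\mathcal N$ contains $\{x\in R:x|_A=0\}$ for some countable $A$, hence contains a line, namely a coordinate axis outside $A$. So no $N\in\mathcal N$ is as required. There is no conflict with Theorem A: $R$ contains a cube of every finite dimension as a closed subset, so $\dim R=\infty$. But finiteness of $\dim G$ has to be used in an essential way. The group $R$ also suggests how: if every $N\in\mathcal N$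 contains a line, lines taken from smaller and smaller $N$ should be independent and span cubes of every dimension. The real task is to produce lines.

## 5. Čech cohomology and the number $d(N)$

For compact Hausdorff $X$ and closed $A\subset X$, let $H^*(X,A)$ be Čech (= Alexander–Spanier) cohomology with coefficients in the field $F=\mathbb Z/2$. A *compact pair* is such a pair $(X,A)$. A vertical bar denotes restriction. Standard facts (Eilenberg–Steenrod, Ch. IX–X; Spanier, Ch. 6; Bredon, *Sheaf Theory*, Ch. II):

* (H1) There are exact sequences of triples.
* (H2) Strong excision: restriction $H^*(P_1\cup P_2,P_2)\to H^*(P_1,P_1\cap P_2)$ is an isomorphism for closed $P_1,P_2$.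
* (H3) Continuity: $H^*(\varprojlim(X_i,A_i))=\varinjlim H^*(X_i,A_i)$. In particular this holds for intersections of down-directed families of compact pairs: a class that vanishes on the intersection already vanishes on some member of the family.
* (H4) There are natural cup products $H^p(X,A)\otimes H^q(X,B)\to H^{p+q}(X,A\cup B)$.
* (H5) The cross product $H^p(X,A)\otimes H^q(Y,B)\to H^{p+q}(X\times Y,A\times Y\cup X\times B)$, $a\otimes b\mapsto a\times b=\mathrm{pr}_X^*a\cup\mathrm{pr}_Y^*b$, is injective.
* (H6) $H^j(X,A)=0$ for $j>\dim X$. For a continuum $Y$ and points $y_0\ne y_1$ in $Y$, $H^1(Y,\{y_0,y_1\})\ne0$, since $H^0(Y)=F\to H^0(\{y_0,y_1\})=F^2$ is not onto.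

Here is why (H5) holds. For compact polyhedral pairs it is the Künneth theorem over a field. Every compact pair is an inverse limit of compact polyhedral pairs. If $(X,A)=\varprojlim(X_i,A_i)$ and $(Y,B)=\varprojlim(Y_j,B_j)$, then
$$(X\times Y,\;A\times Y\cup X\times B)=\varprojlim\,(X_i\times Y_j,\;A_i\times Y_j\cup X_i\times B_j).$$
For the second members: if $x\notin A$ and $y\notin B$, then $x_i\notin A_i$ for some $i$ and $y_j\notin B_j$ for some $j$, so $(x,y)$ is not in the limit; the other inclusion is clear. Tensor products commute with direct limits, and direct limits of injections are injective, so (H3) finishes the argument.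

**Classes come from metrizable images.** Let $X\subset G$ be compact and $A\subset X$ closed. For $N'\subset N$ in $\mathcal N$ the natural map $\pi_{N'}(X)\to\pi_N(X)$ is well defined. It is continuous because $\pi_{N'}|_X$, a map from a compact space onto a Hausdorff space, is a quotient map. So the pairs $(\pi_N(X),\pi_N(A))$ form an inverse system, and $(X,A)$ is its limit. The map from $X$ to the limit is injective: if $x\neq y$, choose by (G) a member $N$ not containing $x^{-1}y$; then $\pi_N(x)\ne\pi_N(y)$. It is onto: for a compatible family $(z_N)$ the sets $X\cap\pi_N^{-1}(z_N)$ are nonempty, compact and down-directed, so they have a common point. The same holds for $A$. By (H3):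

(C) every $\alpha\in H^k(X,A)$ is $\pi_N^*\gamma$ for some $N\in\mathcal N$ and $\gamma\in H^k(\pi_N(X),\pi_N(A))$; here $N$ may be replaced by any smaller member of $\mathcal N$.

(The simplest case outside our setting: a class in $H^0(\{0,1\}^{\omega_1})$ is a clopen set, and by compactness a clopen set is a finite union of basic boxes, so it is pulled back from finitely many coordinates.)

**Definition.** For a closed subgroup $N$ of $G$ let $d(N)$ be the supremum of those $k$ for which there is a compact pair $(Y,B)$ with $Y\subset N$ and $H^k(Y,B)\ne0$.

Clearly $d$ is monotone, and $d(N)\ge0$ because $H^0(\{e\})\ne0$. Compact subsets of $G$ are closed in the normal space $G$; so if $\dim G<\infty$, then $d(N)\le\dim G$ by (D2) and (H6), and the supremum is attained. For $G=\mathbb R\times E$ we have $d(G)=1$, because of the pair $([0,1],\{0,1\})$ in $\mathbb R\times\{0\}$, while $d(\{0\}\times E)=0$ by (D6) and (H6).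

If $d(N)=0$, then every compact subset of $N$ is totally disconnected: otherwise it has a component with more than one point, a continuum, and (H6) gives $d(N)\ge1$. So for Theorem A we need $N\in\mathcal N$ with $d(N)=0$. With $\dim G<\infty$ we can choose $N_*\in\mathcal N$ for which $k=d(N_*)$ is least. Then
$$d(N)=k\quad\text{for every }N\in\mathcal N\text{ with }N\subset N_*,\tag{1}$$
and we must exclude $k\ge1$.

## 6. Multiplying two $k$-dimensional pieces

Suppose $k\ge1$. Choose a compact $X\subset N_*$ that carries a nonzero relative class of degree $k$. By (C) this class is pulled back by some $\pi=\pi_N$ with $N\subset N_*$. By (1) there is a compact $Y\subset N$ that also carries a nonzero class $\beta$ of degree $k$. The two pieces look independent: one is visible in $\pi(G)$, the other is invisible there. Multiply them by $f:X\times Y\to XY\subset N_*$, $f(x,y)=xy$. By (H5) the product $X\times Y$ carries a nonzero class of degree $2k>k$. If $f$ were injective, it would be a homeomorphism onto $XY$, and we would have $d(N_*)\ge2k$, a contradiction. This is the natural attempt.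

It stops because $f$ need not be injective. In the circle group take $X=Y=\mathbb T$: the torus $X\times Y$ carries a nonzero class of degree $2$, and $f$ sends it onto $\mathbb T$, which carries none. The class of $X$ does survive on $XY$, because it comes from $\pi$ and $\pi f=\pi\,\mathrm{pr}_X$. The class $\mathrm{pr}_Y^*\beta$ does not descend from $X\times Y$ to $XY$.

So let us look at how far $f$ is from injective. The fiber over $z$ is
$$f^{-1}(z)=\{(zy^{-1},y):y\in Y_z\},\qquad Y_z=\{y\in Y:zy^{-1}\in X\}.$$
It is a copy of a closed part $Y_z$ of $Y$. If $\beta$ vanishes on every proper closed part of $Y$, then $\mathrm{pr}_Y^*\beta$ is nonzero at most on the fibers over points $z$ with $Y_z=Y$, that is, over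
$$T=\{z:zY^{-1}\subset X\}.$$
For arcs $X=[0,a]$, $Y=[0,b]$ in $\mathbb R$ (written additively) one gets $Y_z=[0,b]\cap[z-a,z]$. So $T=[b,a]$ if $b\le a$, and $T=\emptyset$ otherwise. For $X=Y=\mathbb T$ one gets $T=\mathbb T$.

This turns the failure into information. The contradiction is escaped only if $T\neq\emptyset$: some translate of $Y^{-1}$ lies inside $X$. In fact the class from $\pi$ must survive on $T$, so $T$ can replace $X$ and the step can be repeated. For arcs in $\mathbb R$ repetition gives $[b,a],[2b,a],\dots$, which soon become empty. If the sets never become empty, then larger and larger products of copies of $Y^{-1}$ fit, after translation, in the compact set $X$, and this will produce a compact group.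

**Definition.** A triple $(Y,B,\beta)$, where $(Y,B)$ is a compact pair and $0\ne\beta\in H^k(Y,B)$, is *minimal* if $\beta|_{(Y',Y'\cap B)}=0$ for every proper closed $Y'\subset Y$.

Two examples with $k=1$: the circle with $B=\emptyset$ and the generator, since a proper closed subset lies in an arc, where $H^1$ is $0$; and $([0,1],\{0,1\})$ with the generator. In the second example a proper closed $Y'$ lies in $[0,s]\cup[u,1]$ for some $0<s<u<1$, and $H^1([0,s]\cup[u,1],\{0,1\})=H^1([0,s],\{0\})\oplus H^1([u,1],\{1\})=0$. (A proper closed subset of $[0,1]$ misses an open interval, so such $s,u$ exist.)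

Any nonzero $\beta\in H^k(Y,B)$ can be made minimal by shrinking $Y$:
$$\text{there is a closed }Y'\subset Y\text{ such that }(Y',\,Y'\cap B,\,\beta|_{(Y',Y'\cap B)})\text{ is minimal.}\tag{2}$$
Indeed, by (H3) the family of closed $Y'$ with $\beta|_{(Y',Y'\cap B)}\ne0$ is closed under intersections of chains. It contains $Y$, so Zorn's lemma gives a minimal member.

## 7. A vanishing lemma for top-degree classes

We need to know that a class which vanishes fiber by fiber over most of $Z$ is killed by multiplying with a class of top degree on $Z$. Top degree lets us break that class into pieces, each concentrated where the other class is zero.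

**Lemma 1.** Let $f:W\to Z$ be a map of compact Hausdorff spaces, $S\subset W$ and $Q\subset Z$ closed, and $k\ge0$ such that $H^{k+1}(Z,P)=0$ for all closed $P\subset Z$. Let $b\in H^q(W,S)$, and let $V_1,\dots,V_m\subset Z$ be closed with $Z=Q\cup\bigcup_i\operatorname{int}V_i$ and $b|_{(f^{-1}V_i,\,f^{-1}V_i\cap S)}=0$ for all $i$. Then $f^*c\cup b=0$ in $H^{k+q}(W,f^{-1}(Q)\cup S)$ for every $c\in H^k(Z,Q)$.

*Proof.*

**Step 1: break up a class of degree $k$.** Let $P_1,P_2\subset Z$ be closed. We claim that $H^k(Z,P_1\cap P_2)$ is the sum of the images of $H^k(Z,P_1)$ and $H^k(Z,P_2)$. Let $c\in H^k(Z,P_1\cap P_2)$. By (H2), $c|_{(P_1,P_1\cap P_2)}$ is the restriction of some $r'\in H^k(P_1\cup P_2,P_2)$. The triple $(Z,P_1\cup P_2,P_2)$ gives the exact sequence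
$$H^k(Z,P_2)\to H^k(P_1\cup P_2,P_2)\to H^{k+1}(Z,P_1\cup P_2)=0,$$
so $r'$ is the restriction of some $c_2\in H^k(Z,P_2)$. Let $c_2'$ be the image of $c_2$ in $H^k(Z,P_1\cap P_2)$. On $(P_1,P_1\cap P_2)$ both $c$ and $c_2'$ restrict to the restriction of $r'$. So $c-c_2'$ restricts to $0$ in $H^k(P_1,P_1\cap P_2)$, and by the triple $(Z,P_1,P_1\cap P_2)$ it comes from $H^k(Z,P_1)$. This proves the claim. By induction on $m$, for closed $P_1,\dots,P_m$ the group $H^k(Z,\bigcap_iP_i)$ is the sum of the images of the groups $H^k(Z,P_i)$: apply the claim to $P_1\cap\dots\cap P_{m-1}$ and $P_m$.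

**Step 2: kill each piece.** If $m=0$, then $Q=Z$ and $c=0$. Otherwise put $P_i=Q\cup(Z\setminus\operatorname{int}V_i)$. Then $\bigcap_iP_i=Q\cup(Z\setminus\bigcup_i\operatorname{int}V_i)=Q$. By Step 1 and linearity we may assume that $c$ is the image of some $c_i\in H^k(Z,P_i)$. Put $R=f^{-1}(P_i)\cup S$ and $W_i=f^{-1}(V_i)$. A point outside $W_i$ is mapped outside $V_i$, hence into $P_i$; so $W=W_i\cup R$. By (H2) the restriction $H^{k+q}(W,R)\to H^{k+q}(W_i,W_i\cap R)$ is an isomorphism. It sends $f^*c_i\cup b$ to
$$f^*c_i|_{(W_i,\,W_i\cap f^{-1}P_i)}\cup b|_{(W_i,\,W_i\cap S)}=0 .$$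
So $f^*c_i\cup b=0$ in $H^{k+q}(W,R)$. Its image in $H^{k+q}(W,f^{-1}(Q)\cup S)$ is $f^*c\cup b$, which is therefore $0$. $\square$

## 8. The class survives on $T$

**Lemma 2 (key lemma).** Let $N_*\in\mathcal N$, $k=d(N_*)<\infty$, $N\in\mathcal N$, $N\subset N_*$, $\pi=\pi_N:G\to H$. Let $(M,M_0)$ be a compact pair in $H$ and $\gamma\in H^k(M,M_0)$. Let $X\subset N_*\cap\pi^{-1}(M)$ be compact with $\pi^*\gamma\ne0$ in $H^k(X,X\cap\pi^{-1}(M_0))$. Let $Y\subset N$ be compact, $B\subset Y$ closed, and $0\ne\beta\in H^k(Y,B)$ with $(Y,B,\beta)$ minimal. Put
$$T=\{z\in G:zY^{-1}\subset X\}.$$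
Then $T$ is a compact subset of $N_*\cap\pi^{-1}(M)$, and $\pi^*\gamma\ne0$ in $H^k(T,T\cap\pi^{-1}(M_0))$. In particular $T\ne\emptyset$.

The conclusion on $T$ is exactly the hypothesis on $X$; that is what will allow iteration.

*Proof.*

**Step 1: the multiplication map and a nonzero class upstairs.** Note that $Y\ne\emptyset$, since $\beta\neq0$. The set $T=\bigcap_{y\in Y}Xy$ is compact and contained in $Z:=XY\subset N_*$. Since $Y\subset\ker\pi$, $\pi(Z)=\pi(X)\subset M$. Put
$$X_0=X\cap\pi^{-1}(M_0),\quad Z_0=Z\cap\pi^{-1}(M_0),\quad\gamma_X=\pi^*\gamma\in H^k(X,X_0),\quad\gamma_Z=\pi^*\gamma\in H^k(Z,Z_0).$$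
Let $W=X\times Y$, $f:W\to Z$, $f(x,y)=xy$, $S=X\times B$, and $b=\mathrm{pr}_Y^*\beta\in H^k(W,S)$. Since $\pi f=\pi\,\mathrm{pr}_X$, we have $f^{-1}(Z_0)=X_0\times Y$ and $f^*\gamma_Z=\mathrm{pr}_X^*\gamma_X$. Both $\gamma_X$ and $\beta$ are nonzero, so (H5) gives
$$f^*\gamma_Z\cup b=\gamma_X\times\beta\ne0\quad\text{in }H^{2k}(W,f^{-1}(Z_0)\cup S).\tag{3}$$
It remains to show $\gamma_Z|_{(T,T\cap Z_0)}\ne0$, since this class is $\pi^*\gamma\in H^k(T,T\cap\pi^{-1}(M_0))$. Suppose it is $0$.

**Step 2: push $\gamma_Z$ off a neighborhood of $T$.** The closed neighborhoods $V$ of $T$ in $Z$ form a down-directed family with intersection $T$. By (H3) one of them satisfies $\gamma_Z|_{(V,V\cap Z_0)}=0$ (take $V=\emptyset$ if $T=\emptyset$). Put $Q=V\cup Z_0$. By (H2), $\gamma_Z|_{(Q,Z_0)}=0$. By the triple $(Z,Q,Z_0)$, $\gamma_Z$ is the image of some $\tilde\gamma\in H^k(Z,Q)$.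

**Step 3: kill $b$ near every fiber over $Z\setminus T$.** Let $z\in Z\setminus T$. Then $Y_z=\{y\in Y:zy^{-1}\in X\}$ is a proper closed subset of $Y$, so by minimality $\beta|_{(Y_z,Y_z\cap B)}=0$. Since $f^{-1}(z)=\{(zy^{-1},y):y\in Y_z\}$, the projection $\mathrm{pr}_Y$ maps $(f^{-1}(z),f^{-1}(z)\cap S)$ homeomorphically onto $(Y_z,Y_z\cap B)$. Hence $b|_{(f^{-1}(z),f^{-1}(z)\cap S)}=0$. The preimages of the closed neighborhoods of $z$ form a down-directed family with intersection $f^{-1}(z)$. By (H3) there is a closed neighborhood $V_z$ of $z$ in $Z$ with $b|_{(f^{-1}V_z,\,f^{-1}V_z\cap S)}=0$.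

**Step 4: apply the vanishing lemma.** The set $Z\setminus\operatorname{int}V$ is compact and contained in $Z\setminus T$, so finitely many of the sets $\operatorname{int}V_z$ cover it. Together with $Q\supset V$ they cover $Z$. Since $Z\subset N_*$ is compact and $d(N_*)=k$, $H^{k+1}(Z,P)=0$ for all closed $P\subset Z$. Lemma 1 with $q=k$ gives $f^*\tilde\gamma\cup b=0$ in $H^{2k}(W,f^{-1}(Q)\cup S)$. Its image in $H^{2k}(W,f^{-1}(Z_0)\cup S)$ is $f^*\gamma_Z\cup b$, so the latter is $0$. This contradicts (3). Finally, $T\neq\emptyset$ because $H^k(\emptyset)=0$. $\square$

## 9. Iterating $T$: compact subgroups and one-parameter subgroups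

Let $\dim G<\infty$, and let $N_*$ and $k=d(N_*)$ be as in (1). Assume $k\ge1$.

**Claim.** Every $N\in\mathcal N$ with $N\subset N_*$ contains a nontrivial one-parameter subgroup, i.e. there is a nontrivial continuous homomorphism $\varphi:\mathbb R\to N$.

*Proof.*

**Step 1: set up the data of Lemma 2.** Choose a compact pair $(X,A)$ with $X\subset N_*$ and $0\ne\alpha\in H^k(X,A)$. Replacing $N$ by a smaller member of $\mathcal N$ only strengthens the conclusion. So by (C) we may assume $\alpha=\pi^*\gamma$ with $\pi=\pi_N$, $\gamma\in H^k(M,M_0)$, $M=\pi(X)$, $M_0=\pi(A)$. Since $A\subset X\cap\pi^{-1}(M_0)$, $\alpha$ is the restriction of $\pi^*\gamma\in H^k(X,X\cap\pi^{-1}(M_0))$, so the latter class is nonzero too.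

By (1), $d(N)=k$, so there are a compact $Y\subset N$, a closed $B\subset Y$ and $0\ne\beta\in H^k(Y,B)$. By (2) we may assume $(Y,B,\beta)$ minimal. Left translation by $y_0^{-1}$ for some $y_0\in Y$ keeps $Y$ inside $N$, so we may assume $e\in Y$.

**Step 2: iterate, and trap a semigroup in a compact set.** Put $X_0=X$ and
$$X_{m+1}=\{z\in G:zY^{-1}\subset X_m\}.$$
By Lemma 2 and induction, with $M,M_0,\gamma,Y,B,\beta$ fixed, all $X_m$ are nonempty compact sets satisfying the hypotheses imposed on $X$ in Lemma 2. Since $e\in Y$, $X_{m+1}\subset X_m$. So there is a point $z\in\bigcap_mX_m$. From $z\in X_m$ we get $zY^{-1}\subset X_{m-1}$, then $z(Y^{-1})^2\subset X_{m-2}$, and finally $z(Y^{-1})^m\subset X_0=X$, for every $m\ge1$. Hence the semigroup $P=\bigcup_{m\ge1}(Y^{-1})^m$ satisfies $zP\subset X$, and $C:=\overline P\subset z^{-1}X$ is compact. By continuity of multiplication $C$ is a subsemigroup of $G$. Since $P\subset N$ and $N$ is closed, $C\subset N$.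

**Step 3: $C$ is a group.** Let $c\in C$. The sequence $(c^n)_{n\ge1}$ has a cluster point $g$ in the compact set $C$. Given a neighborhood $U$ of $e$, choose a neighborhood $O$ of $g$ with $O^{-1}O\subset U$. Since $c^n\in O$ for infinitely many $n$, there are $n_1$ and $n_2\ge n_1+2$ with $c^{n_1},c^{n_2}\in O$. Then $c^{n_2-n_1}\in O^{-1}O\subset U$, so $c^{n_2-n_1-1}\in c^{-1}U$ with $n_2-n_1-1\ge1$. As $U$ was arbitrary, $c^{-1}\in\overline{\{c^n:n\ge1\}}\subset C$. Thus $C$ is a compact subgroup of $N$, and $Y\subset C^{-1}=C$.

**Step 4: find a line in $C$.** Since $H^k(Y,B)\ne0$ and $k\ge1$, (H6) gives $\dim Y\ge1$. By (D6), $Y$ is not totally disconnected, and so neither is $C$. A component of $C$ with more than one point can be translated to contain $e$. So the identity component $C_0$ is a nontrivial compact connected group. Each element of a compact connected group lies in a compact connected abelian subgroup (Hofmann–Morris, *The Structure of Compact Groups*, Ch. 9), so $C_0$ contains a compact connected abelian group $E'\ne\{e\}$. By Pontryagin duality its dual $\widehat{E'}$ is a discrete group that is nonzero and, because $E'$ is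 connected, torsion-free. It therefore embeds in the nonzero $\mathbb Q$-vector space $\widehat{E'}\otimes\mathbb Q$. Project this space to $\mathbb Q\subset\mathbb R$ so that some nonzero element of $\widehat{E'}$ does not go to $0$. This gives a nonzero homomorphism $\widehat{E'}\to\mathbb R$. Its dual is a nontrivial continuous homomorphism $\mathbb R\to E'\subset N$. $\square$

(For $E'=\mathbb T$ one has $\widehat{E'}=\mathbb Z$. The dual of the inclusion $\mathbb Z\to\mathbb R$ is the usual covering $\mathbb R\to\mathbb T$.)

## 10. A cube of dimension $k+1$ in $N_*$: proof of Theorem A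

Let $\dim G<\infty$ and let $N_*$, $k$ be as in (1). If $k=0$, then every compact subset of $N_*$ is totally disconnected (Section 5), and $\pi=\pi_{N_*}$ is as required. Suppose $k\ge1$. As in the group $R$ of Section 4, we take lines from smaller and smaller members of $\mathcal N$.

**Step 1: choose the lines.** Put $N_0=N_*$. For $i=0,\dots,k$, given $N_i\in\mathcal N$ with $N_i\subset N_*$, take a nontrivial $\varphi_i:\mathbb R\to N_i$ by the Claim. Some $\varphi_i(t)\neq e$; by (G) there is $N'\in\mathcal N$ not containing it. Put $N_{i+1}=N_i\cap N'\in\mathcal N$. Then $N_{i+1}\subset N_i$ and $\varphi_i(\mathbb R)\not\subset N_{i+1}$. Write $\pi_{i+1}=\pi_{N_{i+1}}$. The kernel of $\pi_{i+1}\varphi_i$ is a proper closed subgroup of $\mathbb R$, hence discrete. So $\pi_{i+1}\varphi_i$ is injective on some $[0,\varepsilon_i]$ with $\varepsilon_i>0$.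

**Step 2: multiply them.** Define
$$\Phi:\prod_{i=0}^k[0,\varepsilon_i]\to N_*,\qquad\Phi(t_0,\dots,t_k)=\varphi_0(t_0)\varphi_1(t_1)\cdots\varphi_k(t_k).$$
This map is injective. Suppose $\Phi(t)=\Phi(s)$. Since $\varphi_j(\mathbb R)\subset N_j\subset N_1$ for $j\ge1$, applying $\pi_1$ gives $\pi_1\varphi_0(t_0)=\pi_1\varphi_0(s_0)$, so $t_0=s_0$. Cancel the first factor and apply $\pi_2$, which kills $\varphi_j(\mathbb R)\subset N_2$ for $j\ge2$; this gives $t_1=s_1$. Continuing, $t=s$.

**Step 3: contradiction.** A continuous injection of a compact space into a Hausdorff space is an embedding. So $N_*$ contains a $(k+1)$-cube $D$, and $H^{k+1}(D,\partial D)\ne0$. This contradicts $d(N_*)=k$, so $k\ge1$ is impossible. Theorem A is proved, and with it the Main Theorem. $\square$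

## 11. Finite-dimensional metrizable images, subspaces, locally $\sigma$-compact groups

The same tools give more; none of the following was used above.

**Theorem C.** Let $G$ be a $\sigma$-compact group.

1. (Structure.) If $\dim G=n<\infty$, there is a continuous homomorphism $\pi$ of $G$ onto a separable metrizable ($\sigma$-compact) group $H$ with $\dim H=n$ and $\operatorname{ind}\ker\pi=\operatorname{Ind}\ker\pi=\dim\ker\pi=0$.
2. (Converse.) If $\pi:G\to H$ is a continuous homomorphism onto a separable metrizable group with $\dim\ker\pi=0$, then $\dim G\le\dim H$. Hence $\dim G<\infty$ if and only if $G$ admits such a $\pi$ with $\dim H<\infty$, and then $\dim G=\min\dim H$ over all such $\pi$.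
3. (Subspaces.) If $\dim G<\infty$, then $\operatorname{ind}X=\operatorname{Ind}X=\dim X$ for every $\sigma$-compact (equivalently, $F_\sigma$) subspace $X$ of $G$.
4. (Locally $\sigma$-compact groups.) If a topological group $G'$ has a $\sigma$-compact neighborhood of the identity, then $\operatorname{ind}G'=\operatorname{Ind}G'=\dim G'$.

Write $G=\bigcup_iK_i$ with $K_i$ compact.

**Proof of the inequality in (2).** The group $\ker\pi$ is closed in $G$, hence normal as a space. Its compact subsets are closed in it, so they have $\dim\le0$ by (D2) and are totally disconnected by (D6). The fibers of $\pi|_{K_i}$ are translates of such sets. By Lemma 3 and (D3), $\dim K_i\le\dim\pi(K_i)\le\dim H$. The countable sum theorem (D2) gives $\dim G\le\dim H$. The remaining assertions of (2) follow from this inequality and (1).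

**Proof of (1).**

**Step 1: maps to metrizable spaces factor through some $\pi_N$.** We show:

(F) if $K\subset G$ is compact, every continuous map $u:K\to M$ into a compact metrizable space factors continuously through $\pi_N|_K:K\to\pi_N(K)$ for some $N\in\mathcal N$, hence for every smaller $N$.

Consider the real functions on $K$ that factor continuously through some $\pi_N|_K$. Since $\mathcal N$ is closed under finite intersections, they form an algebra, and it contains the constants. It separates points: if $x\ne y$, choose by (G) a member $N$ not containing $x^{-1}y$; then $\pi_N(x)\ne\pi_N(y)$, and continuous functions on $\pi_N(K)$ separate these points. It is closed under uniform limits: if $u_j$ factors through $\pi_{N_j}|_K$ and $u_j\to u$ uniformly, all $u_j$ factor through $\pi_N|_K$ with $N=\bigcap_jN_j\in\mathcal N$, the factors converge uniformly on $\pi_N(K)$, and $u$ factors through the limit. By the Stone–Weierstrass theorem the algebra is $C(K)$. Now embed $M$ in $[0,1]^\omega$. Each coordinate of $u$ factors through some member of $\mathcal N$; the intersection of these countably many members works for $u$.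

**Step 2: interlace.** Let $N_0\in\mathcal N$ be the kernel from Theorem A. Given $N_j\in\mathcal N$, note that $\dim K_i\le n$ and use (D5) to factor each $K_i\to\pi_{N_j}(K_i)$ as
$$K_i\xrightarrow{\;u_{i,j}\;}M_{i,j}\xrightarrow{\;v_{i,j}\;}\pi_{N_j}(K_i)$$
with $M_{i,j}$ compact metrizable and $\dim M_{i,j}\le n$. Replacing $M_{i,j}$ by the closed subset $u_{i,j}(K_i)$, we may assume both maps onto. Apply (F) to each $u_{i,j}$ and intersect the countably many resulting members of $\mathcal N$ with $N_j$. This gives $N_{j+1}\subset N_j$ in $\mathcal N$ such that for all $i$ there is a continuous $w_{i,j}:\pi_{N_{j+1}}(K_i)\to M_{i,j}$ with $u_{i,j}=w_{i,j}\pi_{N_{j+1}}|_{K_i}$. Then $v_{i,j}w_{i,j}$ is the natural map $\pi_{N_{j+1}}(K_i)\to\pi_{N_j}(K_i)$.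

**Step 3: the dimension of the image.** Let $N=\bigcap_jN_j\in\mathcal N$, realized as the kernel of the diagonal product $\pi$ of the homomorphisms $\pi_{N_j}$, and put $H=\pi(G)$. This group is separable metrizable and $\sigma$-compact. For fixed $i$, $\pi(K_i)$ consists of compatible sequences in $\prod_j\pi_{N_j}(K_i)$. Every compatible sequence $(z_j)$ occurs, because the nonempty compact sets $K_i\cap\pi_{N_j}^{-1}(z_j)$ decrease. So $\pi(K_i)=\varprojlim_j\pi_{N_j}(K_i)$. In the sequence
$$\pi_{N_0}(K_i)\leftarrow M_{i,0}\leftarrow\pi_{N_1}(K_i)\leftarrow M_{i,1}\leftarrow\cdots$$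
with maps $v_{i,j}$ and $w_{i,j}$, both alternate subsequences are cofinal, so they have the same limit, and $\pi(K_i)=\varprojlim_jM_{i,j}$ with bonding maps $w_{i,j}v_{i,j+1}$. By (D7), $\dim\pi(K_i)\le n$. By (D2), $\dim H\le n$.

**Step 4: the dimension of the kernel.** Compact subsets of $N\subset N_0$ are totally disconnected, so $\dim(N\cap K_i)\le0$ for all $i$ by (D6). The closed subgroup $N$ of $G$ is $\sigma$-compact, hence normal, so $\dim N\le 0$ by (D2). As $e\in N$, $\dim N=0$. By (D6) $\operatorname{Ind}N=0$, and then $\operatorname{ind}N=0$ by (D1). The inequality in (2) now gives $n=\dim G\le\dim H\le n$.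

**Proof of (3).** Compact subsets of $G$ are closed, and closed subsets of $G$ are $\sigma$-compact; so the $\sigma$-compact subspaces of $G$ are exactly the $F_\sigma$ subsets. Apply Theorem B to $X$ and $p=\pi|_X$ with $\pi$ from Theorem A; compact subsets of fibers are translates of compact subsets of $\ker\pi$.

**Proof of (4).** Let $U$ be a $\sigma$-compact neighborhood of $e$ and $V$ the subgroup it generates. It is open, because it contains a neighborhood of $e$. It is $\sigma$-compact, because $V=\bigcup_n(U\cup U^{-1})^n$ and each $(U\cup U^{-1})^n$ is a continuous image of a finite product of $\sigma$-compact spaces. So $G'$ is the topological sum of the left cosets of $V$, all homeomorphic to the normal space $V$. Each of $\operatorname{ind},\operatorname{Ind},\dim$ of a topological sum of normal spaces is the supremum over the summands. The Main Theorem for $V$ finishes the proof. $\square$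

## 12. Where the hypotheses cannot be relaxed

In the Main Theorem, "$\sigma$-compact" cannot be weakened to "Lindelöf $\Sigma$", even for precompact groups; this is the example with $\dim G=1$ and $\operatorname{ind}G=\operatorname{Ind}G=\infty$ quoted in Section 1.

In Theorem A the assumption $\dim G<\infty$ cannot be dropped, as the group $R$ of Section 4 shows. Nor can it be dropped in Theorem C(3). For compact $X$ the free topological group $F(X)$ is $\sigma$-compact and contains $X$ as a closed subspace, and there are compact spaces $X$ with $\dim X\ne\operatorname{ind}X$. By Theorem C(3), such an $X$ embeds in no finite-dimensional $\sigma$-compact group.
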